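
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{A finite amalgamation base for all semigroups\\ that is not an amalgamation base for finite semigroups}


\begin{abstract}
We construct a regular semigroup $U$ with eight elements whose $\mathcal J$-classes form a chain, and which is an amalgamation base for all semigroups but not for finite semigroups. This answers a published problem in the negative. The obstruction for finite semigroups is a count: one overlying semigroup forces two sets defined by $U$ to be equinumerous, and another forces one of them to be equinumerous with a proper subset of the other. The positive half shows that, as a $U$-act, the set of all functions from an overlying semigroup (with an identity adjoined) to a suitably large set depends only on one infinite cardinal. We also show that the bad amalgam is not even weakly embeddable in any semigroup without bicyclic subsemigroups,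 and that examples exist in every order $N\ge 8$.
\end{abstract}

\section{Introduction}

\subsection*{The question}
Let $\mathcal A$ be the class of all semigroups or the class of finite semigroups. Two semigroups $S,T\in\mathcal A$ whose intersection $U=S\cap T$ is a subsemigroup of both form an \emph{amalgam} in $\mathcal A$ with \emph{core} $U$, written $[S,T;U]$. One would like to see $S$ and $T$ side by side in one semigroup, with no identifications beyond those already made in $U$. Accordingly, $[S,T;U]$ is \emph{embeddable in $\mathcal A$} if there are $W\in\mathcal A$ and injective homomorphisms $\xi_1:S\to W$, $\xi_2:T\to W$ with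
\[
\xi_1|_U=\xi_2|_U \quad\text{and}\quad \xi_1(S)\cap\xi_2(T)=\xi_1(U).
\]
If there are such injective homomorphisms with $\xi_1|_U=\xi_2|_U$, but with no condition on the intersection of the images, the amalgam is \emph{weakly embeddable} in $W$.

Embeddability can fail because an equation in $S$ and an equation in $T$ combine. Let $U=\{u,v,0\}$ with all products $0$. Let $S=U\cup\{s\}$, where $us=v$ and all other products are $0$, and let $T=U\cup\{t,w\}$, where $tv=w$ and all other products are $0$. All products of three elements vanish, so both are semigroups. In a common oversemigroup $w=tv=t(us)=(tu)s=0s=0$, whereas $w\neq0$ in $T$.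

A semigroup $U\in\mathcal A$ is an \emph{amalgamation base} for all semigroups (respectively, for finite semigroups) if every amalgam in $\mathcal A$ with core $U$ is embeddable in $\mathcal A$, where $\mathcal A$ is the class of all (respectively, of finite) semigroups. For a finite $U$ there is no formal reason why either property should imply the other: the finite property tests fewer amalgams, but asks for a finite $W$.

The \emph{$\mathcal J$-classes} of $U$ are the classes of elements that generate the same ideal $U^1aU^1$. They are ordered by $J_a\le J_b\iff U^1aU^1\subseteq U^1bU^1$, and they \emph{form a chain} if this order is total. By a theorem of T.~E.~Hall and M.~S.~Putcha, quoted in \cite{problems}, the $\mathcal J$-classes of a finite amalgamation base for finite semigroups form a chain. (In the example above $\{u\}$ and $\{v\}$ are incomparable.) Problem~IV of \cite{problems} asks whether this necessary condition is also sufficient among the finite amalgamation bases for all semigroups: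
\begin{quote}
\emph{If a finite semigroup $U$ whose $\mathcal J$-classes form a chain is an amalgamation base for all semigroups, is it an amalgamation base for finite semigroups?}
\end{quote}

The simplest case suggests ``yes''. If $U$ consists of a single idempotent, one can prove that $U$ is an amalgamation base for all semigroups by comparing infinite sets, and the same comparison can be arranged with finite sets (Example~\ref{ex:trivial}). Nevertheless, the answer is negative.

\begin{theorem}\label{thm:A}
The eight-element semigroup $U$ defined in Section~\ref{sec:U} is regular, its $\mathcal J$-classes form a chain, and it is an amalgamation base for all semigroups but not for finite semigroups.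
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[\textup{(i)}] The amalgam $[\mathcal T_4,\mathcal T_6;U]$ of full transformation semigroups on $4$ and $6$ points, defined in Section~\ref{sec:finite}, is not even weakly embeddable in any semigroup that contains no bicyclic subsemigroup. In particular it is not weakly embeddable in any periodic semigroup, nor in the matrix semigroup $M_n(F)$ over a field $F$.
\item[\textup{(ii)}] For every integer $N\ge8$ there is a regular semigroup of order $N$ whose $\mathcal J$-classes form a chain, and which is an amalgamation base for all semigroups but not for finite semigroups.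
\end{enumerate}
\end{theorem}

\subsection*{The idea}
Let semigroups act on sets from the right. If $S$ and $T$ both act on a set $X$, with the same action of $U$, then every subset of $X$ defined in terms of $U$ is the same for both. Two such subsets are the image $L=Xf_1$ of an element $f_1\in U$ and the set $D=\{x: xa=x=xb\}$ of common fixed points of two elements $a,b\in U$. We choose $S$ so that $|L|=|D|$ in every $S$-act. We choose $T$ so that $|D|=|Xh|$ in every $T$-act, for a certain $h\in T$ with $Xh\subseteq Xf_1=L$. If $S$ and $T$ lie in a common semigroup $W$, then $Xh$ is a proper subset of $L$ for the act $X=W^1$. A finite $X$ cannot satisfy all these conditions, but an infinite $X$ can. The negative half of Theorem~\ref{thm:A} is this remark.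

For the positive half we must find, for \emph{arbitrary} $S$ and $T$ with core $U$, an infinite set on which both act. We use sets of functions $Z^{S^1}$ and $Z^{T^1}$. All the sets and fibers that determine their structure as $U$-acts then have the same infinite cardinality, and so the two acts are isomorphic over $U$ whatever $S$ and $T$ are.

\subsection*{Conventions}
Transformations are written on the right: $xy$ means ``first $x$, then $y$''. Homomorphisms of semigroups and maps between acts, such as $\xi_1,\theta,\alpha,\pi$ below, are written on the left, and so are the elements of a set $Z^Y$ of functions $Y\to Z$. $\mathcal T(\Omega)$ is the semigroup of all maps $\Omega\to\Omega$, and the \emph{rank} of a map is the size of its image. $S^1$ always denotes $S$ with a \emph{new} identity $1\notin S$ adjoined, even if $S$ has an identity. A right $S$-act is a set $X$ with a map $(x,s)\mapsto xs$ such that $(xs)s'=x(ss')$; left acts are defined dually, and acts are not assumed unital. For a right $U$-act $X$ and $x\in X$ we write $xU^1=\{x\}\cup xU$. A semigroup is \emph{regular}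 if every element $s$ has the form $srs$ for some element $r$. We work in ZFC.

\section{The semigroup $U$}\label{sec:U}

Let $\Omega_4=\{0,*,1,2\}$. We denote a map by the list of images of $(0,*,1,2)$. Put
\begin{align*}
a&=(0,*,1,1), & f_1&=(0,0,1,1), & m_1&=(0,0,1,0), & v_1&=(0,0,0,0),\\
b&=(0,*,2,2), & f_2&=(0,0,2,2), & m_2&=(0,0,2,0), & v_2&=(*,*,*,*),
\end{align*}
and let $U$ be the set of these eight maps. To multiply $s$ by $u$ on the right, apply $u$ to each entry of $s$. Here $a$ and $b$ fix $0$ and $*$ and send both $1$ and $2$ to $1$, respectively to $2$. The map $f_j$ sends $0,*$ to $0$ and both $1$ and $2$ to $j$. The map $m_j$ agrees with $f_j$ on $0,*,1$ but sends $2$ to $0$. Each $v_j$ is constant. The entries of $a,f_1,m_1$ lie in $\{0,*,1\}$ and those of $b,f_2,m_2$ in $\{0,*,2\}$, so we can read off all products (row times column, $j\in\{1,2\}$):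
\begin{equation}\label{eq:table}
\begin{array}{c|ccccc}
 & a & b & f_j & m_j & v_j\\ \hline
a & a & b & f_j & f_j & v_j\\
b & a & b & f_j & v_1 & v_j\\
f_1 & f_1 & f_2 & f_j & f_j & v_j\\
f_2 & f_1 & f_2 & f_j & v_1 & v_j\\
m_1 & m_1 & m_2 & m_j & m_j & v_j\\
m_2 & m_1 & m_2 & m_j & v_1 & v_j\\
v_1 & v_1 & v_1 & v_1 & v_1 & v_j\\
v_2 & v_2 & v_2 & v_1 & v_1 & v_j
\end{array}
\end{equation}
So $U$ is a semigroup.

\begin{lemma}\label{lem:U}
$U$ is regular and generated by $a,b,m_1,v_2$, and its $\mathcal J$-classes form the chain
\[
\{a,b\}>\{f_1,f_2,m_1,m_2\}>\{v_1,v_2\}.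
\]
\end{lemma}
\begin{proof}
All elements except $m_2$ are idempotent, and $m_2am_2=m_1m_2=m_2$. Generation: $f_1=am_1$, $f_2=f_1b$, $m_2=m_1b$, $v_1=bm_1$.

Since $a=ba$ and $b=ab$, the elements $a$ and $b$ generate the same ideal. It contains $m_1=m_1a$ and $v_2=av_2$, hence all of $U$. By the table, $\{f_i,m_i,v_i: i=1,2\}$ is an ideal, and it omits $a$ and $b$. From $f_2=f_1b$, $f_1=f_2a$, $m_j=m_1f_j$, $m_1=m_2a$ and $f_1=am_1$ we see that $f_1,f_2,m_1,m_2$ generate the same ideal. It contains $v_1=f_2m_1$. Finally, $\{v_1,v_2\}$ is an ideal, and $v_1v_2=v_2$, $v_2v_1=v_1$.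
\end{proof}

\section{Finite semigroups: the obstruction}\label{sec:finite}

\subsection*{The two overlying semigroups}
Let $\Omega_6=\{0,*,1,2,1',2'\}$. Let $U$ act on $\{0,*,1,2\}$ as above and on $\{0,*,1',2'\}$ in the same way, with primes. The two actions agree on the invariant set $\{0,*\}$, so this is a faithful action of $U$ on $\Omega_6$. For example, $f_1$ fixes $0,1,1'$ and sends $*\mapsto0$, $2\mapsto1$, $2'\mapsto1'$. Put
\[
S=\mathcal T(\Omega_4)\supseteq U,\qquad T=\mathcal T(\Omega_6)\supseteq U,
\]
replaced by isomorphic copies so that $S\cap T=U$. This is the amalgam $[\mathcal T_4,\mathcal T_6;U]$ of Theorem~\ref{thm:B}. The point of doubling $1,2$ but not $0,*$ is that $f_1$ has rank $2$ in $S$ but rank $3$ in $T$, while the idempotents $g\in S$ and $g'\in T$ introduced next both have rank $2$. (Here $*$ matters: on $\{0,1,2\}$ the map $g$ would have rank $1$.)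

In $S$ put $g=(0,*,0,0)$ and $t=(0,*,1,0)$. In $T$ let $g'$ fix $0,*$ and send the other four points to $0$, and let $t'$ fix $0,*,1,1'$ and send $2,2'$ to $0$. Then
\begin{equation}\label{eq:gt}
at=a,\quad bt=g,\quad ga=gb=g;\qquad at'=a,\quad bt'=g',\quad g'a=g'b=g'.
\end{equation}
Indeed $a$ takes its values in the fixed points of $t$ (respectively $t'$), the maps $bt$ and $bt'$ fix $0,*$ and send all other points to $0$, and $a,b$ fix $0$ and $*$. Finally let $h\in T$ send $1,2\mapsto1$ and all other points to $0$. Then $h$ is idempotent of rank $2$, and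
\begin{equation}\label{eq:h}
hf_1=f_1h=h,\qquad h\ne f_1 ,
\end{equation}
the latter because $1'f_1=1'$ and $1'h=0$.

Now let $W$ be \emph{any} semigroup in which $[S,T;U]$ is weakly embedded. We denote elements of $S$ and $T$ and their images in $W$ by the same letters. Every right $W$-act is then both an $S$-act and a $T$-act, with the same action of $U$.

\begin{lemma}\label{lem:D}
For every right $W$-act $X$, the set $D=\{x\in X: xa=x=xb\}$ satisfies $D=Xg=Xg'$. In particular $dg=dg'=d$ for $d\in D$.
\end{lemma}
\begin{proof}
By \eqref{eq:gt}, $xga=xg=xgb$, so $Xg\subseteq D$. Conversely, if $x=xa=xb$ then $x=xa=xat=xt=xbt=xg$. The same argument with $g',t'$ gives $D=Xg'$. As $g,g'$ are idempotent, they fix $D$ pointwise.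
\end{proof}

So $D$, which is defined by $U$ alone, is the image of an idempotent of $S$ and of an idempotent of $T$. Images of idempotents can be compared inside full transformation semigroups.

\begin{lemma}\label{lem:rank}
Let $e,e'$ be idempotents of the same finite rank in $\mathcal T(\Omega)$. There are $x,y\in\mathcal T(\Omega)$ with $xy=e$, $yx=e'$, $x=exe'$, $y=e'ye$. For every right $\mathcal T(\Omega)$-act $X$, the map $z\mapsto zx$ is a bijection $Xe\to Xe'$.
\end{lemma}
\begin{proof}
Choose a bijection $\chi:\Omega e\to\Omega e'$ and put $x=e\chi$, $y=e'\chi^{-1}$ (again read from left to right). As $e$ and $e'$ fix their images pointwise, the four equations hold. If $z\in Xe$, then $zx=zxe'\in Xe'$ and $zxy=ze=z$. Symmetrically, $zy\in Xe$ and $zyx=z$ for $z\in Xe'$.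
\end{proof}

In $S$ the idempotents $f_1$ and $g$ have rank $2$, and in $T$ the idempotents $g'$ and $h$ have rank $2$. Fix accordingly
\begin{equation}\label{eq:xy}
\begin{aligned}
&x,y\in S: & xy&=f_1, & yx&=g, & x&=f_1xg, & y&=gyf_1;\\
&x',y'\in T: & x'y'&=g', & y'x'&=h, & x'&=g'x'h, & y'&=hy'g'.
\end{aligned}
\end{equation}

\begin{proposition}\label{prop:notfinite}
$[S,T;U]$ is not weakly embeddable in a finite semigroup. Hence $U$ is not an amalgamation base for finite semigroups.
\end{proposition}
\begin{proof}
Suppose $W$ is finite and let $X=W^1$, a finite right $W$-act. By Lemmas~\ref{lem:rank} and~\ref{lem:D},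
\[
|Xf_1|=|Xg|=|D|=|Xg'|=|Xh| .
\]
Since $h=hf_1$, we have $Xh\subseteq Xf_1$, and so $Xh=Xf_1$. Thus $f_1=1f_1\in Xh$, which gives $f_1=f_1h=h$ in $W$. As $T\to W$ is injective, this contradicts \eqref{eq:h}. The second claim follows because $S$ and $T$ are finite.
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:B}(i)}
For infinite $W$ no contradiction arises, but the bijections behind the count are given by elements of $W$, and these elements can be followed. Let $X=W^1$. The map $z\mapsto zx$ takes $Xf_1$ bijectively to $D$, and $z\mapsto zx'$ takes $D$ bijectively to $Xh$, which is a proper subset of $Xf_1$ by the last part of the preceding proof. So we put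
\[
P=xx',\qquad Q=y'y .
\]

\begin{proposition}\label{prop:bicyclic}
In every semigroup $W$ in which $[S,T;U]$ is weakly embedded, $P$ and $Q$ lie in $f_1Wf_1$, and $PQ=f_1$, $QP=h\neq f_1$.
\end{proposition}
\begin{proof}
Apply Lemma~\ref{lem:D} to $X=W^1$. By \eqref{eq:xy}, $x=xg\in D$ and $y'=y'g'\in D$, so $xg'=x$ and $y'g=y'$. Hence
\[
PQ=x(x'y')y=xg'y=xy=f_1,\qquad QP=y'(yx)x'=y'gx'=y'x'=h .
\]
By \eqref{eq:h} and the injectivity of $T\to W$, $h\ne f_1$ in $W$. Next, $f_1P=P$ because $f_1x=x$, and $Pf_1=P$ because $x'f_1=x'hf_1=x'h=x'$. Similarly, $f_1Q=Q$ because $f_1y'=f_1hy'=hy'=y'$, and $Qf_1=Q$ because $yf_1=y$.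
\end{proof}

Recall that the bicyclic semigroup is the monoid generated by $p,q$ subject to $pq=1$; its elements $q^ip^j$ $(i,j\ge0)$ are pairwise distinct. By a classical lemma \cite[Lemma 1.31]{CP}, if $P,Q,e$ are elements of a semigroup such that $eP=Pe=P$, $eQ=Qe=Q$, $PQ=e$ and $QP\ne e$, then $P$ and $Q$ generate a bicyclic subsemigroup. With Proposition~\ref{prop:bicyclic} this proves the first claim of Theorem~\ref{thm:B}(i).

A periodic semigroup (one in which each element has only finitely many distinct powers) contains no bicyclic subsemigroup, because the powers of $p$ are distinct. Suppose next that $M_n(F)$ contained a bicyclic subsemigroup, generated by $P,Q$ with identity $e=PQ$, and let $h=QP\ne e$. Then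
\[
\operatorname{rank}e=\operatorname{rank}(PQPQ)\le\operatorname{rank}(QP)=\operatorname{rank}h .
\]
As $h$ is idempotent and $eh=he=h$, the matrix $e$ is the sum of the orthogonal idempotents $h$ and $e-h$, so $\operatorname{rank}e=\operatorname{rank}h+\operatorname{rank}(e-h)$. Hence $e-h=0$, a contradiction. This proves Theorem~\ref{thm:B}(i).\qed

\section{Embedding amalgams through function acts}\label{sec:criterion}

We now turn to the positive half. For a semigroup $V$, a left $V$-act $Y$ and a set $Z$, the set $Z^Y$ of all functions $f:Y\to Z$ is a right $V$-act via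
\[
(fv)(y)=f(vy),
\]
because $((fv)v')(y)=(fv)(v'y)=f(vv'y)$. We call it a \emph{function act}. For an amalgam $[S,T;V]$, both $Z^{S^1}$ and $Z^{T^1}$ are right $V$-acts. The following criterion says what we need to know about them. It allows acts slightly larger than $S^1$ and $T^1$; only Example~\ref{ex:trivial} uses this freedom.

\begin{proposition}\label{prop:criterion}
Let $[S,T;V]$ be an amalgam. Let $Y_S$ be a left $S$-act containing $S^1$ as a subact, $Y_T$ a left $T$-act containing $T^1$ as a subact, and $Z$ a set with $|Z|\ge|S^1|,|T^1|$. Put $E_S=Z^{Y_S}$ and $E_T=Z^{Y_T}$, and assume: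
\begin{enumerate}
\item[\textup{(C1)}] $E_S$ and $E_T$ are isomorphic as right $V$-acts;
\item[\textup{(C2)}] for all $x\in E_S$ and $z\in E_S\setminus xV^1$ there is an automorphism $\alpha$ of the $V$-act $E_S$ with $\alpha(x)=x$ and $\alpha(z)\neq z$.
\end{enumerate}
Then $[S,T;V]$ is embeddable in a semigroup $W$, and $W$ can be taken finite if $Y_S$, $Y_T$ and $Z$ are finite.
\end{proposition}

One isomorphism $\theta:E_S\to E_T$ lets $S$ act on $E_T$, and this gives a weak embedding into $\mathcal T(E_T)$. To control the intersection we use all isomorphisms at once; condition (C2) says that there are enough of them.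

\begin{proof}
Let $\Theta$ be the set of $V$-isomorphisms $E_S\to E_T$, which is nonempty by (C1), and let $W=\prod_{\theta\in\Theta}\mathcal T(E_T)$. Let the $\theta$-component of $\xi_1(s)$ be $y\mapsto\theta(\theta^{-1}(y)s)$, and let every component of $\xi_2(t)$ be $y\mapsto yt$. These are homomorphisms. They agree on $V$ since $\theta(\theta^{-1}(y)v)=yv$. For injectivity, note that some $f\in E_S$ is injective on $S^1$, because $|Z|\ge|S^1|$. If $s\ne s'$, then $(fs)(1)=f(s)\ne f(s')=(fs')(1)$, so $s$ and $s'$ act differently on $E_S$; likewise for $T$.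

Let $\xi_1(s)=\xi_2(t)$. Then $\theta(xs)=\theta(x)t$ for all $\theta\in\Theta$ and $x\in E_S$. If $\alpha$ is an automorphism of the $V$-act $E_S$, then $\theta\circ\alpha\in\Theta$, and so
\[
\theta(\alpha(xs))=\theta(\alpha(x))t=\theta(\alpha(x)s),\qquad\text{that is,}\qquad \alpha(xs)=\alpha(x)s .
\]
Take $x=f$ injective on $S^1$. Every $\alpha$ that fixes $f$ also fixes $fs$, so $fs\in fV^1$ by (C2). Evaluate at $1$: either $f(s)=f(1)$, which is impossible since $1\notin S$, or $f(s)=f(v)$ for some $v\in V$, and then $s=v\in V$. Hence $\xi_1(S)\cap\xi_2(T)=\xi_1(V)$.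
\end{proof}

\subsection*{The choice of a cardinal}
Given $[S,T;V]$, let $\lambda$ be an infinite cardinal with $\lambda\ge|S^1|,|T^1|$, let $\kappa=2^\lambda$ and let $|Z|=\kappa$. Then
\begin{equation}\label{eq:kappa}
\kappa^\mu=2^{\lambda\mu}=\kappa\qquad\text{for every cardinal }\mu\text{ with }1\le\mu\le\lambda .
\end{equation}

\begin{example}[One idempotent]\label{ex:trivial}
Let $V=\{e\}$. On $S^1$ itself, the fibers of right multiplication by $e$ can have various sizes, which depend on $S$. Function acts remove this irregularity. Let $E=Z^{S^1}$. A function satisfies $fe=f$ if and only if $f(y)=f(ey)$ for all $y$, and such functions correspond by restriction to $Z^{eS^1}$. Given such a $k$, we have $fe=k$ if and only if $f$ and $k$ agree on $eS^1$. So $E$ splits into ``stars'', the fibers of $f\mapsto fe$, each containing exactly one element $k=ke$, its center. The number of stars and their sizes determine the $V$-act $E$ up to isomorphism. With $Z$ as in \eqref{eq:kappa} there are $\kappa$ stars, because $eS^1\ne\emptyset$, and each has size $\kappa$, because $1\notin eS^1$.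 The same holds for $T$. Hence (C1) holds.

For (C2), let $z\notin\{x,xe\}$. If $z\ne ze$, exchange $z$ with a point $z'\notin\{z,ze,x\}$ of its star and fix everything else. If $z=ze$, then $z$ is the center of a star, and this star does not contain $x$ because $xe\ne z$. Exchange it with another star not containing $x$, center to center, and fix everything else. So a one-element semigroup is an amalgamation base for all semigroups.

If $S$ and $T$ are finite, this can be done with finite sets. Add to $S^1$ disjoint left acts of two kinds: $i$ one-point acts, and $j$ acts $\{p,r\}$ with $sp=sr=p$ for all $s\in S$. For the resulting act $Y_S$ we have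
\[
|eY_S|=|eS^1|+i+j,\qquad |Y_S\setminus eY_S|=|S^1\setminus eS^1|+j .
\]
Doing the same for $T$, we can make both numbers agree for $S$ and $T$: first choose the values of $j$, then those of $i$. Let $Z$ be finite with $|Z|\ge\max(4,|S^1|,|T^1|)$. Then all stars in $Z^{Y_S}$ and $Z^{Y_T}$ have size $|Z|^{|Y_S\setminus eY_S|}\ge4$, and both acts have $|Z|^{|eY_S|}\ge4$ of them. So (C1) and (C2) hold as before, and a one-element semigroup is also an amalgamation base for finite semigroups.
\end{example}

For our $U$ we follow the same plan: describe $U$-acts by fibers (the role of the stars), show that in function acts all relevant sets have cardinality $\kappa$, and exchange points or bundles of points to obtain automorphisms. By Proposition~\ref{prop:notfinite}, the finite version cannot always succeed here.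

\section{The structure of right $U$-acts}\label{sec:acts}

\subsection*{The frame and the fibers}
Let $X$ be a right $U$-act. Put
\[
K=Xa,\qquad L=Xf_1,\qquad C=Xv_1,\qquad D=\{k\in K: kb=k\}.
\]
As $K$ is the set of fixed points of $a$ (see (a) below), this $D$ is the set of common fixed points of $a$ and $b$, as in Section~\ref{sec:finite}.

\begin{lemma}\label{lem:facts}
\begin{enumerate}
\item[\textup{(a)}] $K,L,C$ are the sets of fixed points of $a,f_1,v_1$, respectively. We have $C\subseteq L\subseteq K$, $C\subseteq D$, $Kf_1=L$, $Kv_1=C$ and $Kv_2\subseteq K$.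
\item[\textup{(b)}] For $x\in X$: $xm_1\in L$, $(xa)v_1=xv_1=(xm_1)v_1$, $xb=(xa)b$ and $xv_2=(xa)v_2$. For $k\in K$: $(kf_1)v_1=kv_1$ and $(kv_1)v_2=kv_2$.
\item[\textup{(c)}] For $d\in D$: $df_1=dv_1\in C$.
\item[\textup{(d)}] For $c\in C$: $cv_2\in D$ and $(cv_2)f_1=(cv_2)v_1=c$.
\end{enumerate}
\end{lemma}
\begin{proof}
(a) The first claim holds because $a,f_1,v_1$ are idempotent. The inclusions follow from $v_1f_1=v_1$, $f_1a=f_1$ and $v_1a=v_1b=v_1$. Also $L=Lf_1\subseteq Kf_1\subseteq L$ and $C=Cv_1\subseteq Kv_1\subseteq C$, and $v_2a=v_2$ gives $Kv_2\subseteq K$. (b) These are the equations $m_1=m_1f_1$, $av_1=v_1=m_1v_1$, $ab=b$, $av_2=v_2$, $f_1v_1=v_1$, $v_1v_2=v_2$. (c) Since $f_1=am_1$ and $bm_1=v_1$, we get $df_1=dam_1=dm_1=dbm_1=dv_1$. (d) $v_2a=v_2b=v_2$ gives $cv_2\in D$, and $v_2f_1=v_2v_1=v_1$ gives $(cv_2)f_1=(cv_2)v_1=cv_1=c$.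
\end{proof}

By Lemma~\ref{lem:U}, $U$ is generated by $a,b,m_1,v_2$. By (b), the points $xb$ and $xv_2$ depend only on $xa$. So the pair $(xa,xm_1)$ determines how $U$ moves $x$. For $k\in K$, $l\in L$ with $kv_1=lv_1$ put
\[
\mathrm{Fib}(k,l)=\{x\in X: xa=k,\ xm_1=l\}.
\]
These sets are pairwise disjoint, and by (b) they cover $X$. Now we locate the elements of $Xa\cup Xb$. We have $Xa=K$ and, by (b), $Xb=Kb$. For $k\in K$,
\[
ka=k,\quad km_1=kam_1=kf_1,\qquad kba=ka=k,\quad kbm_1=kv_1 ,
\]
so $k\in\mathrm{Fib}(k,kf_1)$ and $kb\in\mathrm{Fib}(k,kv_1)$. In particular, $k$ and $kb$ are the only points of $Xa\cup Xb$ that $a$ sends to $k$. Hence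
\begin{equation}\label{eq:marked}
\begin{gathered}
\mathrm{Fib}(k,l)\cap(Xa\cup Xb)\subseteq\{k,kb\},\\
k\in\mathrm{Fib}(k,l)\iff l=kf_1,\qquad kb\in\mathrm{Fib}(k,l)\iff l=kv_1 .
\end{gathered}
\end{equation}
We call the at most two points of $\mathrm{Fib}(k,l)\cap(Xa\cup Xb)$ the \emph{marked points} of the fiber. Moreover $k=kb$ if and only if $k\in D$.

An act thus consists of a \emph{frame}, namely $K$ with the maps $f_1,v_1,v_2$ and the subset $D$, and of fibers with marked points hanging over it. The frame itself is fibered by $K\xrightarrow{f_1}L\xrightarrow{v_1}C$; see Figure~\ref{fig:frame}.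

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,scale=1.15,every node/.style={font=\small}]
\draw[dotted,thick] (-2.3,-0.4) rectangle (0.35,1.75);
\node at (-2.65,0.65) {$D_c$};
\fill (0,0) circle (1.7pt) node[below left] {$c$};
\fill (-1.8,1.2) circle (1.7pt) node[above] {$cv_2$};
\fill (-0.9,1.2) circle (1.7pt) node[above] {$d$};
\fill (0.8,1.2) circle (1.7pt) node[above] {$k_1$};
\fill (1.5,1.2) circle (1.7pt) node[above] {$k_2$};
\foreach \x in {-1.8,-0.9,0.8,1.5} \draw[->,shorten >=3pt,shorten <=3pt] (\x,1.2)--(0,0);
\fill (3.4,0) circle (1.7pt) node[below right] {$l$};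
\fill (5.8,0) circle (1.7pt) node[below right] {$l'$};
\foreach \x in {2.8,3.4,4.0} {\fill (\x,1.2) circle (1.7pt); \draw[->,shorten >=3pt,shorten <=3pt] (\x,1.2)--(3.4,0);}
\foreach \x in {5.2,5.8,6.4} {\fill (\x,1.2) circle (1.7pt); \draw[->,shorten >=3pt,shorten <=3pt] (\x,1.2)--(5.8,0);}
\draw[->,dashed,shorten >=4pt,shorten <=4pt] (3.4,0)--(0,0);
\draw[->,dashed,shorten >=4pt,shorten <=4pt] (5.8,0) to[bend left=28] (0,0);
\end{tikzpicture}
\caption{The part of the frame $K$ of a $U$-act over one point $c\in C$. Solid arrows are $k\mapsto kf_1$, dashed arrows are $l\mapsto lv_1$; loops at fixed points are omitted. The bottom row is $L_c$, the set of $l\in L$ with $lv_1=c$. The dotted box is $D_c$, the part of $D$ over $c$; it contains $c$ and $cv_2$, which coincide if $c\in C_0$. The points $k_1,k_2$ lie over $c$ but not in $D$. Points over $l\in L_c\setminus\{c\}$ are never in $D$.}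
\label{fig:frame}
\end{figure}

Let $X'$ be another right $U$-act, with corresponding sets $K',L',C',D'$. We call a bijection $\pi:K\to K'$ \emph{admissible} if it commutes with $f_1,v_1,v_2$ and $\pi(D)=D'$. Since $L=Kf_1$ and $C=Kv_1$, such a $\pi$ maps $L$ onto $L'$ and $C$ onto $C'$. The next lemma says that nothing beyond frame and fibers matters.

\begin{lemma}\label{lem:extend}
Let $\pi:K\to K'$ be admissible. Suppose that for all $k\in K$, $l\in L$ with $kv_1=lv_1$ we are given a bijection $\mathrm{Fib}(k,l)\to\mathrm{Fib}(\pi k,\pi l)$ that sends $k\mapsto\pi k$ if $l=kf_1$, and $kb\mapsto(\pi k)b$ if $l=kv_1$. Then the union $\theta:X\to X'$ of these bijections is an isomorphism of $U$-acts extending $\pi$.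
\end{lemma}
\begin{proof}
As $\pi$ commutes with $v_1$ and maps $L$ onto $L'$, the index pairs $(k,l)$ for $X$ and for $X'$ correspond, so $\theta$ is a bijection. It extends $\pi$ because $k\in\mathrm{Fib}(k,kf_1)$, and $\theta(kb)=(\pi k)b$ because $kb\in\mathrm{Fib}(k,kv_1)$. Let $x\in\mathrm{Fib}(k,l)$, so that $xb=kb$ and $xv_2=kv_2$. We check the four generators:
\begin{align*}
\theta(x)a&=\pi k=\theta(k)=\theta(xa),\\
\theta(x)m_1&=\pi l=\theta(l)=\theta(xm_1),\\
\theta(x)b&=\theta(x)ab=(\pi k)b=\theta(kb)=\theta(xb),\\
\theta(x)v_2&=\theta(x)av_2=(\pi k)v_2=\pi(kv_2)=\theta(kv_2)=\theta(xv_2).\qedhere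
\end{align*}
\end{proof}

\subsection*{Standard acts}
Let $\kappa$ be an infinite cardinal. For $c\in C$ put
\[
L_c=\{l\in L: lv_1=c\},\qquad D_c=\{d\in D: df_1=c\},
\]
and let $C_0=\{c\in C: cv_2=c\}$, $C_1=C\setminus C_0$. By Lemma~\ref{lem:facts}(c), $D$ is the union of the sets $D_c$.

\begin{definition}\label{def:standard}
A right $U$-act $X$ is \emph{$\kappa$-standard} if the following sets all have cardinality $\kappa$:
\begin{enumerate}
\item[(S1)] $C_0$ and $C_1$;
\item[(S2)] $L_c$, for each $c\in C$;
\item[(S3)] $\{k\in K: kf_1=l\}$, for each $l\in L\setminus C$;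
\item[(S4)] $D_c$ and $\{k\in K\setminus D: kf_1=c\}$, for each $c\in C$;
\item[(S5)] $\mathrm{Fib}(k,l)$, for all $k\in K$, $l\in L$ with $kv_1=lv_1$.
\end{enumerate}
\end{definition}

\begin{lemma}\label{lem:fibers}
Let $X,X'$ satisfy \textup{(S5)} with the same $\kappa$. Every admissible $\pi:K\to K'$ extends to an isomorphism $\theta:X\to X'$. If $X=X'$, one can choose $\theta$ so that it is the identity on every fiber $\mathrm{Fib}(k,l)$ with $\pi k=k$ and $\pi l=l$.
\end{lemma}
\begin{proof}
We choose the bijections required in Lemma~\ref{lem:extend}. Each fiber has $\kappa$ elements, and at most two images are prescribed. If $k$ and $kb$ lie in the same fiber, they coincide if and only if $k\in D$, hence if and only if $\pi k\in D'$, that is, if and only if their prescribed images coincide. So a bijection with the prescribed values exists. If $\pi k=k$ and $\pi l=l$, the identity has the prescribed values.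
\end{proof}

\begin{lemma}\label{lem:unique}
Any two $\kappa$-standard acts $X,X'$ are isomorphic. More precisely, every bijection $\pi:C\to C'$ with $\pi(C_0)=C'_0$ extends to an admissible bijection $K\to K'$. If $X=X'$, this extension can be chosen to be the identity on $\{k\in K:kv_1=c\}$ for every $c$ with $\pi c=c$.
\end{lemma}
\begin{proof}
We extend $\pi$ from $C$ to $L$ and then to $K$. Each $c\in C$ lies in $L_c$, and $L_c\cap C=\{c\}$. By (S2) we may choose bijections $L_c\to L'_{\pi c}$ with $c\mapsto\pi c$. Together they map $L\setminus C$ onto $L'\setminus C'$.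

Let $l\in L\setminus C$. The set $\{k:kf_1=l\}$ meets $L$ only in $l$, because $k\in L$ means $kf_1=k$. It is disjoint from $D$ by Lemma~\ref{lem:facts}(c). By (S3) we can map it bijectively onto $\{k'\in K':k'f_1=\pi l\}$ with $l\mapsto\pi l$.

Let $c\in C$. The set $\{k:kf_1=c\}$ meets $L$ only in $c$. It consists of $D_c$, which contains $c$ and $cv_2$ by Lemma~\ref{lem:facts}(a),(d), and of $\{k\in K\setminus D:kf_1=c\}$. By (S4) we can map $D_c$ bijectively onto $D'_{\pi c}$ with $c\mapsto\pi c$ and $cv_2\mapsto(\pi c)v_2$. These two prescriptions are compatible because $c=cv_2$ if and only if $c\in C_0$, if and only if $\pi c\in C'_0$. We map the second part bijectively onto the second part for $\pi c$.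

Call the resulting bijection again $\pi:K\to K'$. By construction it commutes with $f_1$. Since $D$ is the union of the $D_c$, we have $\pi(D)=D'$. As $kv_1=(kf_1)v_1$ and $L_c$ goes to $L'_{\pi c}$, it commutes with $v_1$. As $kv_2=(kv_1)v_2$ and $cv_2\mapsto(\pi c)v_2$ for $c\in C$, it commutes with $v_2$. So $\pi$ is admissible. If $X=X'$ and $\pi c=c$, all bijections over $c$ can be taken to be identities.

By (S1), $|C_0|=|C'_0|$ and $|C_1|=|C'_1|$, so a starting bijection $C\to C'$ exists. Lemma~\ref{lem:fibers} now gives an isomorphism $X\to X'$.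
\end{proof}

The next lemma supplies condition (C2). Depending on where $z$ lies, we move it by exchanging two points of $C$ with everything above them, two unmarked points of a fiber, or two points or bundles of the frame over one $c\in C$.

\begin{lemma}\label{lem:auto}
Let $X$ be $\kappa$-standard, $x\in X$ and $z\in X\setminus xU^1$. There is an automorphism $\alpha$ of the $U$-act $X$ with $\alpha(x)=x$ and $\alpha(z)\ne z$.
\end{lemma}
\begin{proof}
Put $k=xa$, $l=xm_1$, $c=xv_1$, so $x\in\mathrm{Fib}(k,l)$ and $kv_1=lv_1=c$. From $f_1=af_1$, $b=ab$, $f_2=f_1b$, $m_2=m_1b$ and $v_2=v_1v_2$ we get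
\begin{equation}\label{eq:orbit}
xU^1=\{x,\ k,\ kb,\ kf_1,\ kf_1b,\ l,\ lb,\ c,\ cv_2\}.
\end{equation}
In Cases~1 and~3 we give an admissible $\pi:K\to K$ fixing $k$ and $l$. By Lemma~\ref{lem:fibers} it extends to an automorphism $\alpha$ that is the identity on $\mathrm{Fib}(k,l)$, so $\alpha(x)=x$.

\emph{Case 1: $zv_1\ne c$.} By (S1) choose $c''\in C\setminus\{c,zv_1\}$ lying in the same one of $C_0,C_1$ as $zv_1$. Let $\pi$ be an extension, as in Lemma~\ref{lem:unique}, of the transposition $(zv_1\ c'')$ of $C$. It can be taken to be the identity over $c$, so it fixes $k$ and $l$. Then $\alpha(z)v_1=\pi(zv_1)=c''\neq zv_1$, so $\alpha(z)\neq z$.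

\emph{Case 2: $zv_1=c$ and $z\notin Xa\cup Xb$.} Let $\pi$ be the identity of $K$. By (S5) there is a point $z'\in\mathrm{Fib}(za,zm_1)$ different from $z$, from $x$ and from the at most two marked points. Use the transposition $(z\ z')$ on this fiber and the identity on all others. As $z$ and $z'$ are not marked, this is an automorphism by Lemma~\ref{lem:extend}. It fixes $x$, because $x\ne z,z'$.

\emph{Case 3: $zv_1=c$ and $z\in Xa\cup Xb$.} Put $k'=za$. By \eqref{eq:marked}, $z\in\{k',k'b\}$, and $k'v_1=zv_1=c$. It suffices that $\pi(k')\neq k'$, for then $\alpha(z)a=\pi(k')\ne k'=za$. Moreover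
\begin{equation}\label{eq:kprime}
k'\notin\{k,\,kf_1,\,l,\,c,\,cv_2\}.
\end{equation}
Indeed, each of these five points lies in $xU^1$ together with its image under $b$, by \eqref{eq:orbit} and because $cb=c$, $cv_2b=cv_2$. So if $k'$ were one of them, both $k'$ and $k'b$ would be in $xU^1$, and so would $z$.

\emph{Case 3a: $k'\in L$.} Then $k'\notin C$, since $k'v_1=c\ne k'$. By (S2) choose $l''\in L_c\setminus\{c,k',kf_1,l\}$; then $l''\notin C$, since $L_c\cap C=\{c\}$. By (S3) there is an involution $\pi$ of $K$ that exchanges $\{k_1:k_1f_1=k'\}$ with $\{k_1:k_1f_1=l''\}$, interchanges $k'$ and $l''$, and is the identity elsewhere. We check that $\pi$ is admissible.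
\begin{itemize}
\item It commutes with $f_1$: the points of the two exchanged sets are sent by $f_1$ to $k'$ and $l''$, which $\pi$ interchanges. If $k_1f_1\notin\{k',l''\}$, then $\pi$ fixes both $k_1$ and $k_1f_1$, since $(k_1f_1)f_1=k_1f_1$.
\item It fixes $D$ pointwise, since $Df_1\subseteq C$ while $k',l''\notin C$. In particular it fixes every point of $C$ and every $c_1v_2$ with $c_1\in C$.
\item It commutes with $v_1$ and $v_2$: since $k'v_1=l''v_1=c$, we have $\pi(k_1)v_1=k_1v_1$ for all $k_1\in K$, and hence $\pi(k_1)v_2=\pi(k_1)v_1v_2=k_1v_1v_2=k_1v_2$. The points $k_1v_1$ and $k_1v_2=(k_1v_1)v_2$ lie in $D$, so $\pi$ fixes them.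
\end{itemize}
Finally, $\pi$ fixes $k$ because $kf_1\ne k',l''$, and it fixes $l=lf_1$ because $l\neq k',l''$.

\emph{Case 3b: $k'\notin L$.} Put $l'=k'f_1$, so $l'v_1=c$. If $l'\in C$, then $l'=l'v_1=c$. If $l'\notin C$, then no $k_1$ with $k_1f_1=l'$ is in $D$. So by (S4) or (S3), respectively, there are $\kappa$ elements $k''\in K$ with $k''f_1=l'$ that are in $D$ if and only if $k'$ is. Choose such a $k''\notin\{k',k,l',c,cv_2\}$. If $k''$ were in $L$, then $k''=k''f_1=l'$; hence $k''\notin L$. Let $\pi=(k'\ k'')$.

This transposition fixes $L$ pointwise, so it fixes $l$. It fixes $k$, because $k\ne k',k''$. It preserves $D$. As $k'f_1=k''f_1=l'$ and $k'v_1=k''v_1=c$, and as $\pi$ fixes every point of $L=Kf_1$ and of $C=Kv_1$, it commutes with $f_1$ and $v_1$. Also $k'v_2=k''v_2=cv_2$. Suppose $c_1v_2\in\{k',k''\}$ for some $c_1\in C$. Then $c_1=(c_1v_2)v_1=c$, but $cv_2\ne k'$ by \eqref{eq:kprime} and $cv_2\ne k''$ by choice. So $\pi$ fixes all points $c_1v_2$ and commutes with $v_2$. Hence $\pi$ is admissible.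
\end{proof}

\section{Function acts are standard}\label{sec:function}

What remains is to show that function acts over $U$ are standard. The only input from the overlying semigroup is a point $q$ such that $q$ and its eight images $uq$ are distinct; in $S^1$ the adjoined $1$ is such a point.

\begin{lemma}\label{lem:function}
Let $Y$ be a left $U$-act containing an element $q$ such that the nine elements $q$ and $uq$ $(u\in U)$ are distinct. Let $Z$ be a set with $|Z|=\kappa$ infinite and $\kappa^{|Y|}=\kappa$. Then the right $U$-act $E=Z^Y$ is $\kappa$-standard.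
\end{lemma}
\begin{proof}
The sets $K,L,C,D$ and the fibers of $E$ consist of functions that are determined, or prescribed, on certain subsets of $Y$. We first study these subsets and then find in each case a place where the values are still free. Put
\[
G=aY,\qquad A=f_1Y,\qquad O=v_1Y,\qquad B=m_1Y .
\]

\emph{Step 1: the left act $Y$.} From $v_2=v_1v_2$ and $v_1=v_2v_1$ we get $O=v_2Y$, and $uv_1=v_1$ gives
\[
uo=o\qquad(u\in U,\ o\in O).
\]
From $b=ab$, $a=ba$ we get $G=bY$, and $aa=ba=a$ gives $ag=bg=g$ for $g\in G$. Also $f_1\alpha=\alpha$ for $\alpha\in A$. We have $O\subseteq A\subseteq G$, since $o=f_1o$ and $f_1=af_1$.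

Next, $B=m_1A$, since $m_1=m_1f_1$. For $\alpha\in A$ we have $am_1\alpha=f_1\alpha=\alpha$ and $bm_1\alpha=v_1\alpha$. By the first equation, $m_1:A\to B$ is a bijection; it fixes $O$ pointwise, so $O\subseteq G\cap B$. If $m_1\alpha\in G$ with $\alpha\in A$, then $a$ and $b$ both fix $m_1\alpha$, so $\alpha=am_1\alpha=m_1\alpha=bm_1\alpha=v_1\alpha\in O$. Hence
\[
G\cap B=O .
\]

Now we locate $q$ and its images.
\begin{itemize}
\item $f_1q\in A\setminus O$, since $v_1$ fixes $O$ pointwise but $v_1f_1q=v_1q\neq f_1q$.
\item $aq,bq\in G\setminus A$, since $f_1$ fixes $A$ pointwise but $f_1aq=f_1q\ne aq$ and $f_1bq=f_2q\ne bq$.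
\item $q\notin G$, since $aq\ne q$.
\item $q\notin B$, since $q=m_1\alpha$ with $\alpha\in A$ would give $aq=\alpha\in A$.
\end{itemize}

\emph{Step 2: translation to $E$.} As $a$ is idempotent, $K=Ea=\{f: f(y)=f(ay)\text{ for all }y\}$, and restriction is a bijection $K\to Z^G$ with inverse $h\mapsto(y\mapsto h(ay))$. Similarly, restriction gives bijections $L=Ef_1\to Z^A$ and $C=Ev_1\to Z^O$. Since $f_1,v_1$ fix $A,O$ pointwise,
\[
(kf_1)|_A=k|_A,\qquad (kv_1)|_O=k|_O,\qquad (lv_1)|_O=l|_O\qquad(k\in K,\ l\in L).
\]
For $f\in E$ we have $(fa)|_G=f|_G$ and $(fm_1)(\alpha)=f(m_1\alpha)$ for $\alpha\in A$.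

For $k\in K$, the condition $kb=k$ says $k(by)=k(y)=k(ay)$ for all $y$. Let $\sim$ be the equivalence relation on $G$ generated by $ay\sim by$ $(y\in Y)$. Then $k\in D$ if and only if $k|_G$ is constant on the classes of $\sim$.

All sets in Definition~\ref{def:standard} have at most $|E|=\kappa^{|Y|}=\kappa$ elements, so only lower bounds are needed.

\emph{Step 3: \textup{(S1)}--\textup{(S5)}.}

(S1) Let $c\in C$ correspond to $h_0\in Z^O$. Then $c(y)=h_0(v_1y)$ and $(cv_2)(y)=c(v_2y)=h_0(v_2y)$. The $\kappa$ constant functions $h_0$ give elements of $C_0$. The functions $h_0$ with $h_0(v_1q)\neq h_0(v_2q)$, of which there are $\kappa$ since $v_1q\ne v_2q$, give elements of $C_1$.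

(S2) $L_c$ corresponds to the extensions of $c|_O$ to $A$. The value at $f_1q\in A\setminus O$ is free.

(S3) $\{k:kf_1=l\}$ corresponds to the extensions of $l|_A$ to $G$. The value at $aq\in G\setminus A$ is free.

(S4) Let $c\in C$ and $h_0=c|_O$. For $i=1,2$ the map $G\to O$, $g\mapsto v_ig$, is constant on $\sim$-classes, since $v_iay=v_iy=v_iby$. We claim that the $\sim$-class of $aq$ does not meet $O$. If $o\in O$ and $o\sim aq$, then
\[
v_1q=v_1aq=v_1o=o=v_2o=v_2aq=v_2q ,
\]
a contradiction. (Here the presence of two elements $v_1,v_2$ is used.) For $\zeta\in Z$ define $h_\zeta:G\to Z$ by $h_\zeta(g)=\zeta$ if $g\sim aq$, and $h_\zeta(g)=h_0(v_1g)$ otherwise. Then $h_\zeta$ is constant on $\sim$-classes and extends $h_0$. So the $h_\zeta$ give $\kappa$ elements $d\in D$ with $dv_1=c$. By Lemma~\ref{lem:facts}(c), $df_1=dv_1=c$, so $|D_c|=\kappa$.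

For the other set, consider the functions $h\in Z^G$ with $h|_A=c|_A$ and $h(aq)\neq h(bq)$. There are $\kappa$ of them, because $aq\ne bq$ lie outside $A$. They are not constant on the $\sim$-class of $aq$, so they give $\kappa$ elements $k\in K\setminus D$ with $kf_1=c$.

(S5) Let $k\in K$, $l\in L$ with $kv_1=lv_1$, that is, $k|_O=l|_O$. By Step~2, $f\in\mathrm{Fib}(k,l)$ if and only if $f|_G=k|_G$ and $f(m_1\alpha)=l(\alpha)$ for all $\alpha\in A$. The first condition prescribes $f$ on $G$, and the second prescribes $f$ on $B$ without conflict, as $m_1:A\to B$ is a bijection. On $G\cap B=O$ the prescriptions agree, because $m_1o=o$ and $k(o)=l(o)$. Since $q\notin G\cup B$, the value $f(q)$ is free, and the fiber has $\kappa$ elements.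
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:U}, $U$ is regular with a chain of $\mathcal J$-classes. By Proposition~\ref{prop:notfinite}, it is not an amalgamation base for finite semigroups. Let $[S,T;U]$ be any amalgam with core $U$, choose $\kappa$ and $Z$ as in \eqref{eq:kappa}, and put $Y_S=S^1$, $Y_T=T^1$. For $Y=S^1$ and $Y=T^1$ the element $q=1$ satisfies the hypothesis of Lemma~\ref{lem:function}, because $1$ is a new element. Hence $Z^{S^1}$ and $Z^{T^1}$ are $\kappa$-standard $U$-acts. Condition (C1) of Proposition~\ref{prop:criterion} is Lemma~\ref{lem:unique}, and (C2) is Lemma~\ref{lem:auto}. So $[S,T;U]$ is embeddable.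
\end{proof}

\section{Examples of every order $N\ge8$}\label{sec:orders}

We prove Theorem~\ref{thm:B}(ii). Let $n=N-8$. The case $n=0$ is Theorem~\ref{thm:A}, so let $n\ge1$. Put a chain of idempotents on top of $U$:
\[
U_n=U\cup\{e_1,\dots,e_n\},\qquad e_ie_j=e_{\min(i,j)},\qquad e_iu=ue_i=u\quad(u\in U).
\]
A product of several elements equals the product of its factors from $U$ if there are any, and otherwise is the $e_i$ with the least index. So $U_n$ is a semigroup, and it is regular. For each $i$ the set $U\cup\{e_1,\dots,e_i\}$ is an ideal, equal to the ideal generated by $e_i$, and an element of $U$ generates the same ideal in $U_n$ as in $U$. So the $\mathcal J$-classes form the chain $\{e_n\}>\dots>\{e_1\}>\{a,b\}>\cdots$ continuing as in Lemma~\ref{lem:U}.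

\subsection*{Not a base for finite semigroups}
Adjoin $e_1,\dots,e_n$ by the same rule to the semigroups $S$ and $T$ of Section~\ref{sec:finite}. This gives an amalgam of finite semigroups with core $U_n$. An embedding of it in a finite semigroup would restrict to a weak embedding of $[S,T;U]$, contrary to Proposition~\ref{prop:notfinite}.

\subsection*{A base for all semigroups}
Let $[S,T;U_n]$ be any amalgam with core $U_n$. Choose $\kappa$ and $Z$ as in \eqref{eq:kappa}, and let $E=Z^{S^1}$, $E'=Z^{T^1}$. We verify (C1) and (C2) of Proposition~\ref{prop:criterion} for $V=U_n$. The idea is to climb from $Ee_1$, where only $U$ matters, up to $E$; each step has the star structure of Example~\ref{ex:trivial}.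

Let $e_{n+1}=1$ be the adjoined identity of $S^1$, acting identically on $E$, so that $e_ie_j=e_{\min(i,j)}$ for all $i,j\le n+1$. Put
\[
Y_i=e_iS^1,\qquad E_i=Ee_i=\{f\in E: f(y)=f(e_iy)\text{ for all }y\}\qquad(1\le i\le n+1).
\]
Then $Y_1\subseteq\dots\subseteq Y_{n+1}=S^1$ and $E_1\subseteq\dots\subseteq E_{n+1}=E$. Each $E_i$ is closed under $U_n$, since $e_ie_j=e_{\min(i,j)}$ and $fu=fue_i$ for $u\in U$. Restriction is a bijection $E_i\to Z^{Y_i}$, and $(fe_i)|_{Y_i}=f|_{Y_i}$ for $f\in E$. We need two facts.

\emph{$E_1$ is $\kappa$-standard as a $U$-act.} $Y_1$ is closed under left multiplication by $U$, since $u=e_1u$, and the bijection $E_1\to Z^{Y_1}$ is an isomorphism of $U$-acts. Lemma~\ref{lem:function} applies with $Y=Y_1$ and $q=e_1$: the nine elements $e_1$ and $ue_1=u$ $(u\in U)$ are distinct, and $\kappa^{|Y_1|}=\kappa$ by \eqref{eq:kappa}.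

\emph{For $1\le i\le n$ and $y\in E_i$, the star $\{f\in E_{i+1}: fe_i=y\}$ contains $y$ and has $\kappa$ elements.} It contains $y$, as $ye_i=y$. It corresponds to the extensions of $y|_{Y_i}$ to $Y_{i+1}$. The value at $e_{i+1}\in Y_{i+1}$ is free: if $e_{i+1}$ were in $Y_i$, then $e_{i+1}=e_ie_{i+1}=e_i$, which is false. So the star has at least $\kappa$ elements, and $|E|=\kappa$ by \eqref{eq:kappa}.

The same holds for $T$, with acts $E_i'\subseteq E'$.

\begin{lemma}[Extension principle]\label{lem:climb}
Let $1\le i\le n$ and let $\theta_i:E_i\to E_i'$ be an isomorphism of $U_n$-acts. For each $y\in E_i$ choose a bijection from the star over $y$ to the star over $\theta_i(y)$ that sends $y$ to $\theta_i(y)$. The union $\theta:E_{i+1}\to E_{i+1}'$ of these bijections is an isomorphism of $U_n$-acts extending $\theta_i$. The same holds with $E_i,E_{i+1}$ in place of $E'_i,E'_{i+1}$.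
\end{lemma}
\begin{proof}
The stars over the points of $E_i$ partition $E_{i+1}$, so $\theta$ is a bijection, and it extends $\theta_i$. Let $f\in E_{i+1}$. If $i<j\le n$, then $e_j$ acts identically on $E_{i+1}$ and on $E'_{i+1}$. If $w\in U\cup\{e_1,\dots,e_i\}$, then $w=e_iw$, and $\theta(f)e_i=\theta_i(fe_i)$ by construction. So $fw=(fe_i)w\in E_i$ and
\[
\theta(fw)=\theta_i((fe_i)w)=\theta_i(fe_i)w=(\theta(f)e_i)w=\theta(f)w .
\]
The second statement is proved in the same way.
\end{proof}

\emph{Condition \textup{(C1)}.} By Lemma~\ref{lem:unique} there is a $U$-isomorphism $E_1\to E_1'$. It is a $U_n$-isomorphism, because $e_1e_j=e_1$ shows that every $e_j$ acts identically on $E_1$ and $E_1'$. Applying Lemma~\ref{lem:climb} $n$ times, where suitable bijections exist as all stars have size $\kappa$, we obtain a $U_n$-isomorphism $E\to E'$.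

\emph{Condition \textup{(C2)}.} Let $x\in E$ and $z\in E\setminus xU_n^1$. Put $x_i=xe_i$, so $x_{n+1}=x$ and $x_{i+1}e_i=x_i$. Since $xu=x_1u$ for $u\in U$,
\[
xU_n^1=\{x_1,\dots,x_{n+1}\}\cup x_1U .
\]
Let $i$ be minimal with $z\in E_i$. We first find an automorphism of the $U_n$-act $E_i$ that fixes $x_i$ and moves $z$.
\begin{itemize}
\item If $i=1$, then $z\notin x_1U^1$, and Lemma~\ref{lem:auto} gives a $U$-automorphism of $E_1$ that fixes $x_1$ and moves $z$. It commutes with the $e_j$, which act identically on $E_1$.
\item If $i>1$, then $z\ne ze_{i-1}$, since $z\notin E_{i-1}$. Choose $z'\notin\{z,ze_{i-1},x_i\}$ in the star of $E_i$ over $ze_{i-1}$. This star meets $E_{i-1}$ only in $ze_{i-1}$. So the transposition $(z\ z')$ of $E_i$ extends the identity of $E_{i-1}$ and preserves each star, and it is an automorphism by Lemma~\ref{lem:climb}. It fixes $x_i$, because $z\ne x_i$ and $z'\neq x_i$.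
\end{itemize}
Now extend upward by Lemma~\ref{lem:climb}. When passing from $E_j$ to $E_{j+1}$, the point $x_j$ is fixed, so we may use the identity on the star over $x_j$. This star contains $x_{j+1}$, which is therefore fixed as well. At the top we obtain an automorphism of the $U_n$-act $E$ that fixes $x_{n+1}=x$ and moves $z$.

By Proposition~\ref{prop:criterion}, $[S,T;U_n]$ is embeddable. So $U_n$ is an amalgamation base for all semigroups, and Theorem~\ref{thm:B}(ii) is proved.\qed

\begin{thebibliography}{9}
\bibitem{problems}
\emph{Some problems of amalgamation bases},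
\url{https://repository.kulib.kyoto-u.ac.jp/dspace/bitstream/2433/251740/1/2096-13.pdf}.

\bibitem{CP}
Clifford and Preston, \emph{The Algebraic Theory of Semigroups I}.
\end{thebibliography}

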